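\title{Quotient fans of congruence uniform posets of regions are polytopal}

\begin{abstract}
Let $\mathcal A$ be a central hyperplane arrangement whose poset of regions, with respect to a base region, is a lattice. Every lattice congruence glues the regions into the cones of a complete fan, the quotient fan. We prove the conjecture of Padrol, Pilaud and Ritter that this fan is the normal fan of a polytope whenever the lattice is congruence uniform. The proof studies continuous functions that are linear on each region through their bends across walls. In the semidistributive case such a function is freely determined by its linear part on the base region and its bends at the lower walls of the join-irreducible regions, and congruence uniformity makes the resulting basis unitriangular. We also obtain a criterion for polytopality in the semidistributive case and, in the congruence uniform case, one polytope for each join-irreducible region such that Minkowski sums of these polytopes realize all quotient fans.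
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal A$ be a finite set of linear hyperplanes in $V=\mathbb R^n$. The \emph{regions} of $\mathcal A$ are the closures of the connected components of $V\setminus\bigcup_{H\in\mathcal A}H$. Fix a region $B$, the \emph{base region}, and for a region $R$ let $S(R)$ be the set of hyperplanes of $\mathcal A$ that separate $R$ from $B$. The \emph{poset of regions} $\mathrm{PR}(\mathcal A,B)$ is the set of regions, ordered by $R\le R'$ if and only if $S(R)\subseteq S(R')$. To move up in this order is to walk away from $B$, crossing one new hyperplane at each step.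

The \emph{normal fan} of a polytope is the collection of the normal cones of all its faces. The regions of $\mathcal A$ are the maximal cones of a complete fan $\mathcal F$, and $\mathcal F$ is the normal fan of the \emph{zonotope} $\sum_{H\in\mathcal A}[-n_H,n_H]$, where $n_H$ is any normal vector of $H$.

Suppose that $L=\mathrm{PR}(\mathcal A,B)$ is a lattice. A \emph{congruence} of $L$ is an equivalence relation $\equiv$ such that $x\equiv x'$ and $y\equiv y'$ imply $x\wedge y\equiv x'\wedge y'$ and $x\vee y\equiv x'\vee y'$. By a theorem of Reading, for every congruence $\theta$ the union of the regions in each class is a polyhedral cone, and these cones, together with all their faces, form a complete fan. This is the \emph{quotient fan} $\mathcal F_\theta$.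

A purely order-theoretic operation thus produces a coarsening of a fan that comes from a polytope, and one asks whether the coarsening comes from a polytope as well. Such a polytope has one vertex for each element of the quotient lattice $L/\theta$. The two extreme congruences cause no trouble: if all classes are singletons, then $\mathcal F_\theta=\mathcal F$ and the zonotope works, and if there is one class, then the only cone is $V$ and a point works. Between them the zonotope is of little help. Deleting some of its summands removes entire hyperplanes from the fan, whereas a congruence may erase one wall inside a hyperplane and keep another; this happens already for three lines in the plane (Section~\ref{sec:hexagon}). What one needs is an independent parameter for each piece of a hyperplane that a congruence can erase. The following class of lattices is the one in which the congruences are indexed as economically as possible by the elements themselves.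

Let $L$ be a finite lattice. An element $j$ is \emph{join-irreducible} if it covers exactly one element $j_*$, and $m$ is \emph{meet-irreducible} if it is covered by exactly one element $m^*$. The congruences of $L$, ordered by inclusion of relations, form a lattice $\operatorname{Con}(L)$, and $\operatorname{con}(a,b)$ denotes the smallest congruence that identifies $a$ and $b$. The lattice $L$ is \emph{congruence uniform} if $j\mapsto\operatorname{con}(j_*,j)$ is a bijection from the join-irreducible elements of $L$ to the join-irreducible elements of $\operatorname{Con}(L)$, and $m\mapsto\operatorname{con}(m,m^*)$ is a bijection from the meet-irreducible elements of $L$ to the join-irreducible elements of $\operatorname{Con}(L)$. By Day's theorem, this holds if and only if $L$ is obtained from the one-element lattice by a finite sequence of doublings of intervals; we do not use this description.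

Padrol, Pilaud and Ritter conjectured in 2020 that all quotient fans are normal fans of polytopes when the poset of regions is a congruence uniform lattice; the conjecture is stated in \cite{facial}. We prove it.

\begin{theorem}\label{thm:main}
If $L=\mathrm{PR}(\mathcal A,B)$ is a congruence uniform lattice and $\theta$ is any congruence of $L$, then $\mathcal F_\theta$ is the normal fan of a polytope.
\end{theorem}

The weak order of a finite Coxeter group is the poset of regions of its reflection arrangement, and it is a congruence uniform lattice \cite{CLM}. So Theorem~\ref{thm:main} has the following special case.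

\begin{corollary}\label{cor:coxeter}
Every lattice quotient of the weak order of a finite Coxeter group has a polytopal quotient fan.
\end{corollary}

We construct the support function of the polytope rather than the polytope. It is a continuous function that is linear on each region, and across each wall its gradient jumps by a multiple of the normal vector of the wall. We call this multiple the bend. The task is to make the bends vanish on the walls erased by $\theta$ and positive on all others (Section~\ref{sec:bends}). The bends satisfy linear relations, one pair for each face of codimension two, and the difficulty is to control all these relations at once. After a worked example (Section~\ref{sec:hexagon}) we show that any two lower covers of a region span an interval shaped like a polygon around a face of codimension two (Section~\ref{sec:polygons}). This lets us solve the relations from the bottom of $L$ upward: the bends at the covers $j_*\lessdot j$ are free coordinates, and they are compatible with every congruence (Section~\ref{sec:coordinates}). These two sections use only semidistributivity, a consequence of congruence uniformity. Uniformity enters again in Section~\ref{sec:triangular}, where it makes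 the dual basis unitriangular with respect to the order of $\operatorname{Con}(L)$, so that rapidly increasing weights give positive bends. The method also yields a criterion for semidistributive lattices (Theorem~\ref{thm:sd}) and a family of Minkowski summands that serves all congruences simultaneously (Theorem~\ref{thm:summands}). Apart from Reading's theorem and textbook facts about lattices and polyhedra, the proof is self-contained.

\section{Regions, walls and congruences}\label{sec:prelim}

From now on $L=\mathrm{PR}(\mathcal A,B)$ is assumed to be a lattice, and $V$ carries its standard inner product.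

\subsection*{Faces}
For $H\in\mathcal A$ let $\nu_H$ be the unit normal vector of $H$ with $\langle\nu_H,\cdot\rangle<0$ on $\operatorname{int}B$. Normals of distinct hyperplanes are not parallel. A hyperplane $H$ lies in $S(R)$ if and only if $\langle\nu_H,\cdot\rangle>0$ on $\operatorname{int}R$, and
\begin{equation}\label{eq:region}
R=\{x:\ \langle\nu_H,x\rangle\ge0\text{ for }H\in S(R),\ \ \langle\nu_H,x\rangle\le0\text{ for }H\notin S(R)\}.
\end{equation}
In particular $S(R)$ determines $R$. The \emph{faces} are the faces of the regions. Their relative interiors partition $V$, and two points lie in the relative interior of the same face exactly when the numbers $\langle\nu_H,\cdot\rangle$ have the same signs ($+$, $-$ or $0$) at both points. For a face $G$ let $\mathcal A_G=\{H\in\mathcal A:G\subseteq H\}$; these are the hyperplanes through any given point of $\operatorname{relint}G$. We also use that a face of dimension $n-2$ of a region lies in exactly two facets of that region, and that distinct facets of a region lie in distinct hyperplanes.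

\begin{lemma}[Localization]\label{lem:local}
Let $G$ be a face and $p\in\operatorname{relint}G$. For a region $T$ the following are equivalent: $p\in T$; $G\subseteq T$; for each $H\notin\mathcal A_G$ the region $T$ lies on the side of $H$ that contains $p$. Sending such a region $T$ to the region of the arrangement $\mathcal A_G$ that contains it is a bijection onto the regions of $\mathcal A_G$.
\end{lemma}

\begin{proof}
The point $p$ lies on the hyperplanes of $\mathcal A_G$ and off all others, so by \eqref{eq:region} the first and third conditions are equivalent. The third condition is the same for all points of $\operatorname{relint}G$, and $T$ is closed, so it is also equivalent to the second. The map is injective because the sides of $T$ with respect to the hyperplanes outside $\mathcal A_G$ are prescribed. If $q$ is an interior point of a region of $\mathcal A_G$, then for small $\varepsilon>0$ the point $p+\varepsilon q$ has the signs of $q$ on $\mathcal A_G$ and the signs of $p$ off $\mathcal A_G$; the region of $\mathcal A$ that contains it is the required preimage.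
\end{proof}

A \emph{wall} is a face of dimension $n-1$. It lies in exactly one hyperplane $H$, so by Lemma~\ref{lem:local} it is a facet of exactly two regions, and these are separated by $H$ only. We call two such regions \emph{adjacent across $H$}.

\begin{lemma}[Generic segments]\label{lem:generic}
Let $W\subseteq V$ be a subspace of dimension $d$, let $x\in W$, and let $U\subseteq W$ be nonempty and open in $W$. There is $y\in U$ such that the half-open segment $[y,x)$ meets no face of dimension at most $d-2$.
\end{lemma}

\begin{proof}
If $[y,x)$ meets a face $Q$ in a point $q$, then $y$ lies on the line through $x$ and $q$, hence in the linear span of $Q\cup\{x\}$. For $\dim Q\le d-2$ this span has dimension at most $d-1$, and finitely many such subspaces do not cover $U$.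
\end{proof}

\begin{lemma}[Walks]\label{lem:walk}
Let $R$ be a region and $x\in V$. There are regions $R=R_0,R_1,\dots,R_k$ with $x\in R_k$ such that $R_{i-1}$ and $R_i$ are adjacent across a hyperplane $H_i$, the point $x$ lies off $H_i$ on the side of $R_i$, and $H_1,\dots,H_k$ are the distinct hyperplanes that strictly separate $x$ from $\operatorname{int}R$.
\end{lemma}

\begin{proof}
Choose $y\in\operatorname{int}R$ by Lemma~\ref{lem:generic} with $W=V$. Since $y$ lies on no hyperplane, the segment $[y,x]$ meets each hyperplane at most once, and $[y,x)$ meets exactly those that strictly separate $x$ from $y$. Each point of $[y,x)$ lies in the interior of a region or in the relative interior of a wall. So the regions traversed from $y$ to $x$ form the required sequence.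
\end{proof}

\subsection*{Covers}
We claim that $R\lessdot R'$ in $L$ if and only if $R$ and $R'$ are adjacent across a hyperplane $H\in S(R')$, and that $S(R')=S(R)\cup\{H\}$ in this case. Adjacent regions are separated by one hyperplane only, which gives one direction. Conversely, let $S(R)\subsetneq S(R')$. The walk from $R$ to an interior point of $R'$ crosses exactly the hyperplanes of $S(R')\setminus S(R)$, each once, so it is an increasing chain of adjacent regions from $R$ to $R'$; if $R\lessdot R'$, it has one step.

We call cover relations \emph{edges}. Thus edges correspond to walls, every edge has a hyperplane, and the lower covers of $R$ correspond to the facets of $R$ that lie in hyperplanes of $S(R)$. The region $B$ is the least element of $L$. We write $J$ for the set of join-irreducible elements; they are the regions with exactly one such facet.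

\subsection*{Congruences}
Let $\equiv$ be a congruence. If $x\equiv y$, then $x\wedge y\equiv x\wedge x=x$. If $a\le c\le b$ and $a\equiv b$, then $c=c\vee a\equiv c\vee b=b$. So classes are closed under meets and are order-convex. We often use the following fact:
\begin{equation}\label{eq:persp}
\text{if } a=x\wedge b \text{ and } y=x\vee b,\text{ then } \operatorname{con}(a,b)=\operatorname{con}(x,y).
\end{equation}
Indeed, $a\equiv b$ gives $x=x\vee a\equiv x\vee b=y$, and $x\equiv y$ gives $a=x\wedge b\equiv y\wedge b=b$.

For an edge $e=(x\lessdot y)$ put $\operatorname{con}(e)=\operatorname{con}(x,y)$. A congruence $\theta$ \emph{contracts} $e$ if $x\equiv_\theta y$, that is, if $\operatorname{con}(e)\le\theta$. Thus $\operatorname{con}(e')\le\operatorname{con}(e)$ means that contracting $e$ forces contracting $e'$. For $j\in J$ and a congruence $\theta$ put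
\[
\gamma_j=\operatorname{con}(j_*,j),\qquad J_\theta=\{j\in J:\gamma_j\not\le\theta\}.
\]
So $J_\theta$ consists of the join-irreducible regions whose lower edge survives in the quotient.

\section{Bends and convexity}\label{sec:bends}

The \emph{support function} of a polytope $Q\subset V$ is $h_Q(x)=\max_{u\in Q}\langle u,x\rangle$. It determines $Q$, it satisfies $h_{sQ+s'Q'}=sh_Q+s'h_{Q'}$ for $s,s'\ge0$, and translating $Q$ adds a linear function to it. The normal cone of $Q$ at a point $u\in Q$ is $\{x:\langle u,x\rangle=h_Q(x)\}$. It has dimension $n$ exactly when $u$ is a vertex, distinct vertices have distinct normal cones, and the normal fan consists of the normal cones of the vertices and all their faces. (This is the convention of outer normals; for inner normals replace $Q$ by $-Q$.) If the normal fan of $Q$ is $\mathcal F_\theta$, then $h_Q$ is linear on each region. This leads to the space in which we work.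

Let $\mathrm{PL}$ be the vector space of continuous functions $g:V\to\mathbb R$ that are linear on each region, say $g|_R=\langle u_R,\cdot\rangle$; we call $u_R$ the \emph{slope} of $g$ on $R$. Let $e=(R\lessdot R')$ be an edge with hyperplane $H$. The two linear functions agree on the common wall, which spans $H$, so
\[
u_{R'}-u_R=b_g(e)\,\nu_H
\]
for a unique real number $b_g(e)$, the \emph{bend} of $g$ at $e$. It depends linearly on $g$. For example, the support function $\sum_H|\langle n_H,\cdot\rangle|$ of the zonotope has bend $2\|n_H\|$ at every edge with hyperplane $H$.

\begin{lemma}\label{lem:glue}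
A family $(u_R)$ of vectors indexed by the regions is the family of slopes of a function in $\mathrm{PL}$ if and only if $u_{R'}-u_R\in\mathbb R\nu_H$ for every edge $R\lessdot R'$, with $H$ its hyperplane.
\end{lemma}

\begin{proof}
Necessity was just shown. Conversely, let $x\in R\cap R'$ and take a walk from $R$ to an interior point of $R'$. Every hyperplane $H$ that it crosses separates $R$ from $R'$ and therefore contains $x$, so adding a multiple of $\nu_H$ to the slope does not change the value at $x$. Hence $\langle u_R,x\rangle=\langle u_{R'},x\rangle$. The linear pieces agree on overlaps and form a continuous function, since the regions are finitely many closed sets.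
\end{proof}

For a congruence $\theta$ let
\[
\mathrm{PL}_\theta=\{g\in\mathrm{PL}:\ b_g(e)=0\text{ for every edge $e$ contracted by }\theta\}.
\]
If $R\equiv_\theta R'$, then $R\wedge R'$ lies in the same class, and so do maximal chains from $R\wedge R'$ to $R$ and to $R'$. Hence $g\in\mathrm{PL}_\theta$ if and only if the slopes of $g$ are constant on $\theta$-classes. Equivalently, $\mathrm{PL}_\theta$ is the space of continuous functions that are linear on each maximal cone of $\mathcal F_\theta$.

The next proposition turns polytopality into a finite system of linear equations and strict inequalities for the bends.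

\begin{proposition}\label{prop:criterion}
Let $\theta$ be a congruence of $L$. A function $h$ is the support function of a polytope with normal fan $\mathcal F_\theta$ if and only if $h\in\mathrm{PL}_\theta$ and $b_h(e)>0$ for every edge $e$ not contracted by $\theta$. In that case the polytope is the convex hull of the slopes $u_R$ of $h$.
\end{proposition}

\begin{proof}
Let $h\in\mathrm{PL}_\theta$ have positive bends at the edges not contracted by $\theta$. Fix a region $R_0$ and let $C$ be the union of the regions in its class. We claim that
\[
\langle u_{R_0},x\rangle\le h(x)\quad\text{for all }x\in V,\qquad\text{with equality if and only if }x\in C.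
\]
If $x\in R'$ with $R'\equiv_\theta R_0$, then $u_{R'}=u_{R_0}$ and equality holds. For arbitrary $x$ take a walk $R_0,\dots,R_k\ni x$ as in Lemma~\ref{lem:walk}. Let $b_i\ge0$ be the bend at the edge formed by $R_{i-1}$ and $R_i$, and let $\eta_i$ be the unit normal of $H_i$ that points to the side of $R_i$. If $R_{i-1}\lessdot R_i$, then $\eta_i=\nu_{H_i}$ and $u_{R_i}-u_{R_{i-1}}=b_i\nu_{H_i}$. If $R_i\lessdot R_{i-1}$, then $\eta_i=-\nu_{H_i}$ and $u_{R_i}-u_{R_{i-1}}=-b_i\nu_{H_i}$. In both cases the difference is $b_i\eta_i$, and $\langle\eta_i,x\rangle>0$. Therefore
\[
h(x)=\langle u_{R_k},x\rangle=\langle u_{R_0},x\rangle+\sum_{i=1}^kb_i\langle\eta_i,x\rangle\ \ge\ \langle u_{R_0},x\rangle .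
\]
Equality forces all $b_i=0$. Then all edges of the walk are contracted, $R_k\equiv_\theta R_0$, and $x\in C$. This proves the claim.

It follows that $h=\max_R\langle u_R,\cdot\rangle$ is the support function of $Q=\operatorname{conv}\{u_R\}$ and that the normal cone of $Q$ at $u_{R_0}$ is $C$, which has dimension $n$. So every $u_R$ is a vertex of $Q$, every vertex is some $u_R$, and the normal cones of the vertices are the cones of the classes. Both the normal fan of $Q$ and $\mathcal F_\theta$ consist of these cones and their faces.

Conversely, let $h=h_Q$ where $Q$ has normal fan $\mathcal F_\theta$. The cone of each class is the normal cone of a vertex, $h$ is linear on it with that vertex as slope, and so $h\in\mathrm{PL}_\theta$. Let $e=(R\lessdot R')$ be an edge with hyperplane $H$ that is not contracted. Then $u_R$ and $u_{R'}$ are vertices with distinct normal cones, so $b_h(e)\ne0$. For $x\in\operatorname{int}R'$ we have $b_h(e)\langle\nu_H,x\rangle=h(x)-\langle u_R,x\rangle\ge0$ and $\langle\nu_H,x\rangle>0$. Hence $b_h(e)>0$.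
\end{proof}

\begin{remark}
The first half of the proof shows directly that each union $C$ is a normal cone of $Q$. So for Theorem~\ref{thm:main}, Reading's theorem is needed only to speak of $\mathcal F_\theta$ in advance.
\end{remark}

\section{Three lines in the plane}\label{sec:hexagon}

Let $\mathcal A$ consist of three lines $H_1,H_2,H_3$ in $\mathbb R^2$ at angles of $60^\circ$, with unit normals $\nu_1=(-\frac{\sqrt3}2,\frac12)$, $\nu_2=(0,1)$, $\nu_3=(\frac{\sqrt3}2,\frac12)$, so that $\nu_2=\nu_1+\nu_3$. The base region $B$, on which all three forms are negative, is bounded by $H_1$ and $H_3$. The lattice $L$ is a hexagon made of two chains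
\[
B\lessdot c_1\lessdot c_2\lessdot -B,\qquad B\lessdot d_1\lessdot d_2\lessdot -B;
\]
the first crosses $H_1,H_2,H_3$ in this order and the second crosses $H_3,H_2,H_1$ (Figure~\ref{fig:hexagon}). Here $J=\{c_1,c_2,d_1,d_2\}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw (60:1.6)--(240:1.6);
\draw (120:1.6)--(300:1.6);
\draw (0,0)--(0:1.6);
\draw[dashed] (0,0)--(180:1.6);
\node at (60:1.85) {$H_1$}; \node at (0:1.9) {$H_2$}; \node at (120:1.85) {$H_3$};
\node at (270:1.05) {$B$}; \node at (210:1.05) {$c_1$}; \node at (150:1.05) {$c_2$};
\node at (90:1.05) {$-B$}; \node at (30:1.05) {$d_2$}; \node at (330:1.05) {$d_1$};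
\begin{scope}[xshift=4.3cm]
\node (b) at (0,-1.5) {$B$}; \node (t) at (0,1.5) {$-B$};
\node (c1) at (-1,-0.65) {$c_1$}; \node (c2) at (-1,0.65) {$c_2$};
\node (d1) at (1,-0.65) {$d_1$}; \node (d2) at (1,0.65) {$d_2$};
\draw (b)--node[below left]{$\alpha_1$}(c1);
\draw[dashed] (c1)--node[left]{$\alpha_2$}(c2);
\draw (c2)--node[above left]{$\alpha_3$}(t);
\draw (b)--node[below right]{$\beta_3$}(d1);
\draw (d1)--node[right]{$\beta_2$}(d2);
\draw (d2)--node[above right]{$\beta_1$}(t);
\end{scope}
\begin{scope}[xshift=8.7cm,yshift=-1cm]
\draw[thick] (0,0)--(-1.732,1)--(0,2)--(0.866,1.5)--(0.866,0.5)--cycle;
\node[below] at (0,0) {$u_B$}; \node[above] at (0,2) {$u_{-B}$};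
\node[above left] at (-1.45,1.15) {$u_{c_1}=u_{c_2}$};
\node[right] at (0.866,1.5) {$u_{d_2}$}; \node[right] at (0.866,0.5) {$u_{d_1}$};
\end{scope}
\end{tikzpicture}
\caption{Left: three lines in the plane and their six regions. Middle: the poset of regions with base region $B$; each edge carries a bend, whose index names the line that is crossed. The congruence that identifies only $c_1$ and $c_2$ erases the dashed wall and keeps the other half of $H_2$. Right: a pentagon whose normal fan is the resulting quotient fan.}
\label{fig:hexagon}
\end{figure}

Let $\alpha_i$ and $\beta_i$ be the bends at the edges with hyperplane $H_i$ on the first and on the second chain. By Lemma~\ref{lem:glue}, a function in $\mathrm{PL}$ is given by $u_B$ and six bends for which both chains lead to the same slope on $-B$: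
\[
\alpha_1\nu_1+\alpha_2\nu_2+\alpha_3\nu_3=\beta_3\nu_3+\beta_2\nu_2+\beta_1\nu_1 .
\]
Comparing coefficients of $\nu_1$ and $\nu_3$ gives $\alpha_1+\alpha_2=\beta_1+\beta_2$ and $\alpha_3+\alpha_2=\beta_3+\beta_2$. The bends below the join-irreducible regions are $t_{c_1}=\alpha_1$, $t_{c_2}=\alpha_2$, $t_{d_1}=\beta_3$, $t_{d_2}=\beta_2$. They can be chosen freely, and they determine the other two:
\begin{equation}\label{eq:hexagon}
\beta_1=t_{c_1}+t_{c_2}-t_{d_2},\qquad \alpha_3=t_{d_1}+t_{d_2}-t_{c_2}.
\end{equation}

Now compare with the congruences. Since $c_1\wedge d_2=B$ and $c_1\vee d_2=-B$, fact \eqref{eq:persp} gives $\operatorname{con}(d_2,-B)=\gamma_{c_1}$. If $B\equiv c_1$, then joining with $d_1$ gives $d_1\equiv -B$, meeting $d_2\equiv -B$ with $c_2$ gives $B\equiv c_2$, and by convexity $d_1\equiv d_2$ and $c_1\equiv c_2$. So $\gamma_{c_2},\gamma_{d_2}\le\gamma_{c_1}$. By symmetry $\operatorname{con}(c_2,-B)=\gamma_{d_1}$ and $\gamma_{c_2},\gamma_{d_2}\le\gamma_{d_1}$. Thus in \eqref{eq:hexagon} the bend $\beta_1$ equals the coordinate $t_{c_1}$ of the join-irreducible element with the same congruence, plus terms that belong to smaller congruences, and one of these terms has a negative sign. The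 same holds for $\alpha_3$.

This settles every congruence $\theta$ at once. Put $t_j=0$ for $j\notin J_\theta$, and for $j\in J_\theta$ put $t_j=2$ if $j\in\{c_1,d_1\}$ and $t_j=1$ if $j\in\{c_2,d_2\}$. If $\theta$ contracts $d_2\lessdot -B$, then $c_1,c_2,d_2\notin J_\theta$ and $\beta_1=0$. If it does not, then $c_1\in J_\theta$ and $\beta_1\ge2-1>0$. The same argument with $c$ and $d$ exchanged applies to $\alpha_3$, so Proposition~\ref{prop:criterion} shows that $\mathcal F_\theta$ is polytopal.

For a concrete instance, let $\theta$ identify $c_1$ with $c_2$ and nothing else. This is a congruence, because every element other than $c_1,c_2$ lies below both, above both, or has join $-B$ and meet $B$ with both. The weights need only satisfy $t_{c_1}>t_{d_2}>0$, $t_{d_1}>0$ and $t_{c_2}=0$. For $t_{c_1}=2$, $t_{d_1}=t_{d_2}=1$ and $u_B=0$, the slopes in the basis $\nu_1,\nu_3$ are $(0,0)$, $(2,0)$, $(2,0)$, $(2,2)$, $(1,2)$, $(0,1)$ on $B,c_1,c_2,-B,d_2,d_1$. They span the pentagon of Figure~\ref{fig:hexagon}.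

The example has three features, and the rest of the paper establishes them in general: the bends $t_j$ are free coordinates (Proposition~\ref{prop:coordinates}); setting $t_j=0$ for $j\notin J_\theta$ kills the bends at all contracted edges (Proposition~\ref{prop:theta}); and every bend equals the coordinate of its own congruence plus terms of smaller congruences (Lemma~\ref{lem:triangular}). In higher dimension an edge lies in many polygons like this hexagon, and a region may have more than two lower covers.

\section{Semidistributivity and polygons}\label{sec:polygons}

A lattice is \emph{semidistributive} if it satisfies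
\[
\begin{aligned}
&(\mathrm{SD}_\vee)\qquad a\vee b=a\vee c\ \Longrightarrow\ a\vee(b\wedge c)=a\vee b,\\
&(\mathrm{SD}_\wedge)\qquad a\wedge b=a\wedge c\ \Longrightarrow\ a\wedge(b\vee c)=a\wedge b .
\end{aligned}
\]

\begin{lemma}\label{lem:sd}
A congruence uniform lattice is semidistributive.
\end{lemma}

\begin{proof}
Suppose that $v=a\vee b=a\vee c>a\vee(b\wedge c)$, and choose $w$ with $a\vee(b\wedge c)\le w\lessdot v$. Since $a\le w<v$, we have $b\not\le w$ and $c\not\le w$. Let $j\le b$ be minimal with $j\not\le w$. All elements below $j$ are below $w$. The element $j$ is not the least element, and it cannot have two lower covers, for it would be their join and hence lie below $w$. So $j$ is join-irreducible, $j_*\le j\wedge w<j$ gives $j\wedge w=j_*$, and $w<j\vee w\le v$ gives $j\vee w=v$. By \eqref{eq:persp}, $\operatorname{con}(j_*,j)=\operatorname{con}(w,v)$. The same construction below $c$ gives a join-irreducible $j'\le c$ with $\operatorname{con}(j'_*,j')=\operatorname{con}(w,v)$. As $j\mapsto\operatorname{con}(j_*,j)$ is injective, $j=j'\le b\wedge c\le w$, a contradiction. The dual argument, with meet-irreducible elements and the injectivity of $m\mapsto\operatorname{con}(m,m^*)$, proves $(\mathrm{SD}_\wedge)$.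
\end{proof}

\emph{In this section and the next, $L=\mathrm{PR}(\mathcal A,B)$ is a semidistributive lattice.}

To build a function in $\mathrm{PL}$ from the bottom up, we must find a slope on a region $R$ that is compatible with the slopes on all its lower covers. For two lower covers this is possible in the plane because one can walk from one to the other below $R$, around the origin. In general two facets of a cone need not meet in codimension two, and nothing says that the regions around their intersection lie below $R$. The next lemma shows that semidistributivity restores the planar picture.

\begin{lemma}[Polygons]\label{lem:polygon}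
Let $x\ne x'$ be lower covers of a region $R$, across the facets $F$ and $F'$ of $R$, and let $m=x\wedge x'$. Then $G=F\cap F'$ is a face of dimension $n-2$, and the interval $[m,R]$ is the set of regions that contain $G$. The hyperplanes of $\mathcal A_G$ can be numbered $H_1,\dots,H_k$, with $k\ge2$, so that $[m,R]$ consists of the two chains
\[
m=c_0\lessdot c_1\lessdot\dots\lessdot c_k=R,\qquad m=d_0\lessdot d_1\lessdot\dots\lessdot d_k=R,
\]
where $S(c_i)=S(m)\sqcup\{H_1,\dots,H_i\}$, $S(d_i)=S(m)\sqcup\{H_k,\dots,H_{k-i+1}\}$, $c_{k-1}=x$ and $d_{k-1}=x'$. In particular $F\subset H_k$ and $F'\subset H_1$. All normals $\nu_{H_i}$ lie in the plane spanned by $\nu_{H_1}$ and $\nu_{H_k}$. For $0<i,l<k$ we have $c_i\vee d_l=R$ and $c_i\wedge d_l=m$.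
\end{lemma}

\begin{proof}
We first determine the atoms and coatoms of $[m,R]$ by lattice theory. Then we find a face of codimension two at the bottom element $m$ and show that the regions around it exhaust the interval.

\emph{Step 1: atoms and coatoms.} Distinct lower covers are incomparable, so $m<x$ and $m<x'$. Since $x\lessdot R$, every $z\le R$ with $z\not\le x$ satisfies $z\vee x=R$, and the same holds for $x'$. An \emph{atom} is an element $a$ with $m\lessdot a\le R$.

(a) \emph{Every atom $a$ lies below exactly one of $x,x'$.} It does not lie below both, because $a\not\le m$. If it lies below neither, then $x\wedge a=m=x\wedge x'$, so $(\mathrm{SD}_\wedge)$ gives $x\wedge(a\vee x')=m$. But $a\vee x'=R$, so $x=m$, a contradiction.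

(b) \emph{There are exactly two atoms, $a\le x$ and $a'\le x'$.} As $m<x$, some atom lies below $x$. If $a_1\ne a_2$ are atoms below $x$, then neither lies below $x'$, so $x'\vee a_1=R=x'\vee a_2$, and $(\mathrm{SD}_\vee)$ gives $R=x'\vee(a_1\wedge a_2)=x'\vee m=x'$, a contradiction. The same argument with $x$ and $x'$ exchanged gives a unique atom below $x'$, and (a) excludes further atoms.

(c) \emph{$a\vee a'=R$.} Let $w=a\vee a'$. By (a), $a'\not\le x$ and $a\not\le x'$, so $w\vee x\ge a'\vee x=R$ and $w\vee x'\ge a\vee x'=R$. By $(\mathrm{SD}_\vee)$, $R=w\vee(x\wedge x')=w\vee m=w$.

(d) \emph{The only coatoms of $[m,R]$ are $x$ and $x'$.} By (c), $a$ and $a'$ are upper covers of $m$ with join $R$. The order duals of (a) and (b) apply, since semidistributivity is self-dual, and show that $[m,R]$ has exactly two coatoms.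

\emph{Step 2: the interval as a convex set.} Let $D=S(R)\setminus S(m)$. A region $T$ lies in $[m,R]$ if and only if $S(m)\subseteq S(T)\subseteq S(m)\cup D$, that is, if and only if $T$ lies on the side of $m$ of every $H\notin D$. Let $U$ be the set of points that lie strictly on the side of $m$ of every $H\notin D$; it is convex. A region that meets $U$ lies on the side of $m$ of every $H\notin D$, so it belongs to $[m,R]$. Moreover, if $t\lessdot t'$ in $[m,R]$, then the hyperplane of this edge is in $D$, and the relative interior of its wall lies in $t$ and on no other hyperplane, hence in $U$.

\emph{Step 3: a face of codimension two.} Let $K,K'$ be the hyperplanes of $m\lessdot a$ and $m\lessdot a'$; they are distinct because $a\neq a'$. Let $E\subset K$ be the wall between $m$ and $a$. We slide inside $K$ from $E$ to a second wall in $U$. A maximal chain $m\lessdot a'\lessdot\dots\lessdot R$ crosses $K$, because $K\in S(R)$, and it does so at a step $t\lessdot t'$ with $t\ge a'$, because $K\notin S(a')=S(m)\cup\{K'\}$. The wall $E'\subset K$ of this step differs from $E$ since $t\ne m$. Fix $p'\in\operatorname{relint}E'$; it lies in no face other than $E'$, $t$ and $t'$. By Lemma~\ref{lem:generic} with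 $W=K$ there is $p\in\operatorname{relint}E$ such that $[p,p']$ meets no face of dimension at most $n-3$. By Step~2, $p,p'\in U$, so $[p,p']\subset U\cap K$. Let $q$ be the last point of $[p,p']$ in $E$. Since $p'\notin E$, the point $q$ lies on the relative boundary of $E$, so $q\in\operatorname{relint}G_0$ for a proper face $G_0$ of $E$, and $\dim G_0=n-2$ by the choice of $p$. Every region that contains $q$ lies in $[m,R]$, because $q\in U$.

The face $G_0$ of $m$ lies in exactly two facets of $m$: in $E$ and in a facet $E^*$ whose hyperplane is not $K$. The region adjacent to $m$ across $E^*$ contains $q$, so it lies in $[m,R]$ and is an atom different from $a$. By (b) it is $a'$. Hence $K,K'\in\mathcal A_{G_0}$.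

\emph{Step 4: the regions around $G_0$.} Let $W_0$ be the span of $G_0$ and $k=|\mathcal A_{G_0}|\ge2$. The hyperplanes of $\mathcal A_{G_0}$ contain $W_0$ and cut the plane $W_0^\perp$ in $k$ distinct lines through the origin; their normals lie in $W_0^\perp$, and any two of these normals span it. By Lemma~\ref{lem:local}, the regions that contain $G_0$ correspond to the $2k$ sectors cut out by these lines. Let $T$ be the region whose sector is opposite to that of $m$. It is separated from $m$ by exactly the hyperplanes of $\mathcal A_{G_0}$, and $T\in[m,R]$, so $S(T)=S(m)\sqcup\mathcal A_{G_0}$. This set contains $S(a)$ and $S(a')$, so $T\ge a\vee a'=R$ by (c). Hence $T=R$ and $D=\mathcal A_{G_0}$.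

By Lemma~\ref{lem:local}, a region contains $G_0$ if and only if it lies on the side of $q$ of every $H\notin D$. This is the side of $m$, so by Step~2 these regions are exactly the elements of $[m,R]$. Turning from the sector of $m$ to the opposite sector in one direction crosses the $k$ lines in some order $H_1,\dots,H_k$, and turning in the other direction crosses them in the reverse order. This gives the two chains and their sets $S(c_i)$, $S(d_i)$. The elements $c_{k-1}$ and $d_{k-1}$ are coatoms of $[m,R]$, so by (d) they are $x$ and $x'$; reversing the numbering if necessary, $c_{k-1}=x$ and $d_{k-1}=x'$. Then $F=R\cap H_k$ and $F'=R\cap H_1$ both contain $G_0$. So $F\cap F'$ is a face of $R$ of dimension at most $n-2$ that contains the face $G_0$ of dimension $n-2$, and $G=G_0$.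

Finally let $0<i,l<k$. The join and the meet of $c_i$ and $d_l$ lie in $[m,R]$. We have $H_1\in S(c_i)\setminus S(d_l)$ and $H_k\in S(d_l)\setminus S(c_i)$. The only element of $[m,R]$ whose set contains both $H_1$ and $H_k$ is $R$, and the only one whose set contains neither is $m$. So $c_i\vee d_l=R$ and $c_i\wedge d_l=m$.
\end{proof}

In the situation of Lemma~\ref{lem:polygon} we call $[m,R]$ a \emph{polygon}. Its \emph{side edges} are $c_{i-1}\lessdot c_i$ and $d_{i-1}\lessdot d_i$ for $2\le i\le k-1$; their hyperplanes are among $H_2,\dots,H_{k-1}$. The edges $e=(x\lessdot R)$ and $e'=(m\lessdot d_1)$ both have hyperplane $H_k$, and we say that $e'$ arises from $e$ by a \emph{push-down}. The upper ends of $e'$ and of the side edges are strictly below $R$. In Figure~\ref{fig:hexagon} the edge labeled $\alpha_3$ is pushed down to the edge labeled $\beta_3$, and the side edges are labeled $\alpha_2$ and $\beta_2$. A push-down preserves the congruence, and it preserves the bend up to contributions of the side edges.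

\begin{lemma}\label{lem:push}
Let $e'$ arise from $e$ by a push-down.
\begin{enumerate}
\item[(i)] $\operatorname{con}(e)=\operatorname{con}(e')$, and $\operatorname{con}(s)\le\operatorname{con}(e)$ for every side edge $s$.
\item[(ii)] If $g\in\mathrm{PL}$ has bend $0$ at all side edges, then $b_g(e)=b_g(e')$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $x\wedge d_1=m$ and $x\vee d_1=R$, so the equality follows from \eqref{eq:persp}. Let $\equiv$ be this congruence. For $1\le i\le k-1$ we get $c_i=c_i\vee m\equiv c_i\vee d_1=R$ and $d_i=d_i\wedge R\equiv d_i\wedge x=m$. So both ends of each side edge lie in one class.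

(ii) Adding the differences of slopes from $m$ to $R$ along the two chains gives
\[
b_g(m\lessdot c_1)\,\nu_{H_1}+b_g(e)\,\nu_{H_k}=b_g(e')\,\nu_{H_k}+b_g(x'\lessdot R)\,\nu_{H_1},
\]
and $\nu_{H_1},\nu_{H_k}$ are linearly independent.
\end{proof}

For $j\in J$ let $H(j)$ be the hyperplane of the edge $j_*\lessdot j$.

\begin{lemma}\label{lem:label}
For every edge $e$ there is $j\in J$ such that $\operatorname{con}(e)=\gamma_j$ and $e$ has hyperplane $H(j)$.
\end{lemma}

\begin{proof}
Let $e=(x\lessdot y)$. If $y\in J$, then $x=y_*$ and $j=y$ works. Otherwise $y$ has a second lower cover, and we push $e$ down. The congruence and the hyperplane stay the same and the upper end strictly decreases, so the process ends at an edge $j_*\lessdot j$.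
\end{proof}

\section{Coordinates on the space of piecewise linear functions}\label{sec:coordinates}

\begin{proposition}\label{prop:coordinates}
The map $\Phi:\mathrm{PL}\to V\oplus\mathbb R^J$, $g\mapsto\bigl(u_B,(b_g(j_*\lessdot j))_{j\in J}\bigr)$, is a linear isomorphism.
\end{proposition}

\begin{proof}
The map is linear. Fix a target $(u,(t_j)_{j\in J})$. By Lemma~\ref{lem:glue}, we must show that there is exactly one family $(u_R)$ with $u_B=u$, with $u_{R'}-u_R\in\mathbb R\nu_H$ for each edge, and with $u_j-u_{j_*}=t_j\nu_{H(j)}$ for $j\in J$. List the regions along a linear extension of $L$, starting with $B$. Each condition concerns an edge, and we impose it when we reach the upper end of the edge. It suffices to show that at each region $R\ne B$, given slopes on all earlier regions that satisfy the conditions for the edges among them, exactly one vector $u_R$ satisfies the conditions for the edges with upper end $R$.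

If $R=j\in J$, the only condition is $u_j=u_{j_*}+t_j\nu_{H(j)}$.

Otherwise $R$ has lower covers $x_1,\dots,x_r$ with $r\ge2$, across facets $F_i$ of $R$ whose hyperplanes have normals $\nu_i$. We need the lines $\ell_i=u_{x_i}+\mathbb R\nu_i$ to have exactly one common point. Let $i\ne l$ and consider the polygon of $x_i$ and $x_l$. All its regions other than $R$ lie below $R$ and already carry slopes. Going down one chain from $x_i$ to $m$ and up the other to $x_l$, we see that $u_{x_i}-u_{x_l}$ is a combination of normals of hyperplanes in $\mathcal A_G$, so it lies in the plane spanned by $\nu_i$ and $\nu_l$. Hence $\ell_i$ and $\ell_l$ are coplanar and not parallel, and they meet in a unique point $u^{il}=u^{li}$. This gives uniqueness of $u_R$, and existence if $r=2$.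

For $r\ge3$ three lines that meet pairwise could form a triangle; this is excluded if their directions are independent. Precisely, for distinct $i,l,q$,
\[
u^{il}-u^{iq}\in\mathbb R\nu_i,\qquad u^{iq}-u^{lq}\in\mathbb R\nu_q,\qquad u^{lq}-u^{il}\in\mathbb R\nu_l,
\]
and these three vectors add up to $0$. If $\nu_i,\nu_l,\nu_q$ are independent, all three vanish. Then $u^{12}=u^{1q}\in\ell_q$ for all $q\ge3$, and $u_R=u^{12}$ lies on all lines.

Suppose that $\nu_i,\nu_l,\nu_q$ satisfy a nontrivial linear relation. All three forms are positive on $\operatorname{int}R$, so the relation has a positive and a negative coefficient. After changing its sign and renaming the indices, it reads $\nu_q=\lambda\nu_i+\mu\nu_l$ with $\lambda,\mu\ge0$, and $\lambda,\mu>0$ because no two of the normals are parallel. On $F_q\subset R$ we have $\langle\nu_q,\cdot\rangle=0$, $\langle\nu_i,\cdot\rangle\ge0$ and $\langle\nu_l,\cdot\rangle\ge0$, so all three forms vanish on $F_q$. This contradicts $\dim F_q=n-1$.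
\end{proof}

\begin{example}\label{ex:notsd}
Semidistributivity cannot be dropped from Lemma~\ref{lem:polygon} and Proposition~\ref{prop:coordinates}. In $\mathbb R^3$ let $H_1,H_2,H_3$ be the coordinate planes, let $H_4$ be the plane $x_1+x_2+x_3=0$, and let $B$ be the negative orthant. The sign of $x_1+x_2+x_3$ is forced exactly when $x_1,x_2,x_3$ have equal signs, so the sets $S(R)$ are all subsets of $\{1,2,3,4\}$ except $4$ and $123$ (we omit braces). This poset is a lattice: it has a least element, and the join of $S$ and $T$ is $S\cup T$, or $1234$ if $S\cup T=123$. It violates $(\mathrm{SD}_\vee)$, since $12\vee14=124=12\vee24$ while $14\wedge24=\emptyset$. The lower covers $14$ and $24$ of $124$ span the interval $[\emptyset,124]$, which has three coatoms and is not a polygon. Both $14$ and $24$ are join-irreducible, but their bends are not independent: comparing the two chains from $1$ to $124$ gives $b_g(1\lessdot14)=b_g(12\lessdot124)$, and comparing the two chains from $2$ to $124$ gives $b_g(2\lessdot24)=b_g(12\lessdot124)$. So $\Phi$ is not surjective.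
\end{example}

The coordinates $\Phi$ were defined without reference to a congruence, yet every subspace $\mathrm{PL}_\theta$ is a coordinate subspace.

\begin{proposition}\label{prop:theta}
For every congruence $\theta$,
\[
\mathrm{PL}_\theta=\{g\in\mathrm{PL}:\ b_g(j_*\lessdot j)=0\text{ for all }j\in J\setminus J_\theta\}.
\]
Hence $\Phi$ restricts to an isomorphism $\mathrm{PL}_\theta\to V\oplus\mathbb R^{J_\theta}$, and $\dim\mathrm{PL}_\theta=n+|J_\theta|$.
\end{proposition}

\begin{proof}
For $j\in J\setminus J_\theta$ the edge $j_*\lessdot j$ is contracted, which gives the inclusion $\subseteq$. Let $g$ belong to the right-hand side. We show $b_g(e)=0$ for every contracted edge $e=(x\lessdot y)$ by induction on $|S(y)|$. If $y\in J$, this is the hypothesis. Otherwise push $e$ down to $e'$. By Lemma~\ref{lem:push}(i), $e'$ and the side edges are contracted by $\theta$, and their upper ends are below $y$, so $g$ has bend $0$ at all of them. By Lemma~\ref{lem:push}(ii), $b_g(e)=b_g(e')=0$. The last sentence follows from Proposition~\ref{prop:coordinates}.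
\end{proof}

For $j\in J$ let $g_j\in\mathrm{PL}$ be the function with slope $0$ on $B$, with bend $1$ at $j_*\lessdot j$, and with bend $0$ at $i_*\lessdot i$ for all $i\in J\setminus\{j\}$. Proposition~\ref{prop:theta} says that $g_j\in\mathrm{PL}_\varphi$ as soon as $j\in J_\varphi$. Applied to $\varphi=\theta$ and to $\varphi=\operatorname{con}(e)$, which contracts $e$, this gives
\begin{gather}
g_j\in\mathrm{PL}_\theta\quad\text{for all }j\in J_\theta,\label{eq:gtheta}\\
b_{g_j}(e)=0\quad\text{for every edge $e$ with }\gamma_j\not\le\operatorname{con}(e).\label{eq:gvanish}
\end{gather}
The functions $g_j$ need not be convex: in \eqref{eq:hexagon}, $g_{c_2}$ has bend $-1$ at $c_2\lessdot -B$.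

\section{Unitriangularity and the proof of Theorem~\ref{thm:main}}\label{sec:triangular}

By \eqref{eq:gvanish}, the bend of $\sum_jt_jg_j$ at an edge $e$ involves only those $j$ with $\gamma_j\le\operatorname{con}(e)$. To make it positive we want a single $j$ with $\gamma_j=\operatorname{con}(e)$, and we want its coefficient to be positive. Both follow once the relevant congruences $\gamma_j$ are distinct. The point is that the congruence of an edge then determines its hyperplane, which separates an edge from the side edges of its polygons.

\begin{lemma}\label{lem:triangular}
Let $L$ be semidistributive and let $\theta$ be a congruence such that the congruences $\gamma_j$, $j\in J_\theta$, are pairwise distinct. Let $e$ be an edge not contracted by $\theta$. Then there is a unique $i\in J_\theta$ with $\operatorname{con}(e)=\gamma_i$, and $e$ has hyperplane $H(i)$. Moreover $b_{g_i}(e)=1$, and $b_{g_j}(e)=0$ for every $j\in J_\theta\setminus\{i\}$ with $\gamma_j\not<\gamma_i$.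
\end{lemma}

\begin{proof}
Lemma~\ref{lem:label} gives $i\in J$ with $\operatorname{con}(e)=\gamma_i$ such that $e$ has hyperplane $H(i)$. Since $\gamma_i\not\le\theta$, we have $i\in J_\theta$, and $i$ is unique by hypothesis. If $j\in J_\theta\setminus\{i\}$ and $\gamma_j\not<\gamma_i$, then $\gamma_j\not\le\gamma_i$ because $\gamma_j\ne\gamma_i$, and \eqref{eq:gvanish} applies.

Fix $i\in J_\theta$. We prove $b_{g_i}(e)=1$ for all edges $e=(x\lessdot y)$ with $\operatorname{con}(e)=\gamma_i$ by induction on $|S(y)|$. If $y\in J$, then $\gamma_y=\gamma_i\not\le\theta$, so $y=i$ and the bend is $1$ by definition. Otherwise push $e$ down to $e'$, and let $s$ be a side edge. By Lemma~\ref{lem:push}(i), $\operatorname{con}(s)\le\gamma_i$. If equality held, then $s$ would not be contracted by $\theta$, and by the first part of the lemma both $s$ and $e$ would have hyperplane $H(i)$; but the hyperplane of a side edge differs from that of $e$. So $\operatorname{con}(s)<\gamma_i$, hence $\gamma_i\not\le\operatorname{con}(s)$, and $b_{g_i}(s)=0$ by \eqref{eq:gvanish}. Lemma~\ref{lem:push} gives $b_{g_i}(e)=b_{g_i}(e')$ and $\operatorname{con}(e')=\gamma_i$, and $b_{g_i}(e')=1$ by induction.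
\end{proof}

\begin{proposition}\label{prop:positive}
Under the hypotheses of Lemma~\ref{lem:triangular}, $\mathcal F_\theta$ is the normal fan of a polytope.
\end{proposition}

\begin{proof}
If $J_\theta=\emptyset$, then by Lemma~\ref{lem:triangular} all edges are contracted and $h=0$ satisfies the conditions of Proposition~\ref{prop:criterion}. Otherwise let $N=|J_\theta|$, let $M$ be the maximum of $|b_{g_j}(e)|$ over all $j\in J_\theta$ and all edges $e$, and let $\rho:J_\theta\to\{1,\dots,N\}$ be a bijection such that $\gamma_j<\gamma_i$ implies $\rho(j)<\rho(i)$. Put
\[
t_j=(1+MN)^{\rho(j)},\qquad h=\sum_{j\in J_\theta}t_jg_j .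
\]
By \eqref{eq:gtheta}, $h\in\mathrm{PL}_\theta$. Let $e$ be an edge not contracted by $\theta$, with $\operatorname{con}(e)=\gamma_i$ and $i\in J_\theta$. By Lemma~\ref{lem:triangular},
\[
b_h(e)=t_i+\sum_{j\in J_\theta,\ \gamma_j<\gamma_i}t_j\,b_{g_j}(e)\ \ge\ (1+MN)^{\rho(i)}-MN(1+MN)^{\rho(i)-1}=(1+MN)^{\rho(i)-1}>0,
\]
since the sum has at most $N$ terms, each of absolute value at most $M(1+MN)^{\rho(i)-1}$. Proposition~\ref{prop:criterion} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The lattice $L$ is semidistributive by Lemma~\ref{lem:sd}, and all $\gamma_j$, $j\in J$, are distinct by the definition of congruence uniformity. Apply Proposition~\ref{prop:positive}.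
\end{proof}

Of the definition of congruence uniformity, the proof uses only the injectivity of the two maps: both in Lemma~\ref{lem:sd}, and the first one again in Lemma~\ref{lem:triangular}.

\section{The semidistributive case}\label{sec:sd}

If $L$ is only semidistributive, the coordinates of Section~\ref{sec:coordinates} are still available, but the argument that excludes $\operatorname{con}(s)=\operatorname{con}(e)$ for side edges is not. What remains is a dimension formula, an explicit linear criterion, and a sufficient condition that concerns only the quotient. Call $\mathcal F_\theta$ \emph{polytopal} if it is the normal fan of a polytope. Its \emph{type cone} is the set of support functions of all polytopes with normal fan $\mathcal F_\theta$; taking it modulo translations means taking it modulo linear functions. Recall that the quotient $L/\theta$ is the lattice of classes $[x]$, with $[x]\vee[y]=[x\vee y]$ and $[x]\wedge[y]=[x\wedge y]$, and that pulling back congruences along $L\to L/\theta$ is an isomorphism from $\operatorname{Con}(L/\theta)$ onto the set of congruences of $L$ above $\theta$.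

\begin{theorem}\label{thm:sd}
Let $L=\mathrm{PR}(\mathcal A,B)$ be a semidistributive lattice and $\theta$ a congruence of $L$.
\begin{enumerate}
\item[(1)] The space of continuous functions that are linear on each maximal cone of $\mathcal F_\theta$ has dimension exactly $n+|J_\theta|$. So whenever $\mathcal F_\theta$ is polytopal, its type cone modulo translations has dimension exactly $|J_\theta|$.
\item[(2)] $\mathcal F_\theta$ is polytopal if and only if there is $t\in\mathbb R^{J_\theta}$ with $\sum_{j\in J_\theta}t_jb_{g_j}(e)>0$ for all edges $e$ not contracted by $\theta$.
\item[(3)] If the congruences $\theta\vee\gamma_j$, $j\in J_\theta$, are pairwise distinct, then $\mathcal F_\theta$ is polytopal. In particular this holds if only the quotient $L/\theta$ is congruence uniform.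
\end{enumerate}
\end{theorem}

\begin{proof}
(1) The space is $\mathrm{PL}_\theta$, and its dimension is given by Proposition~\ref{prop:theta}. By Proposition~\ref{prop:criterion}, the type cone is cut out of $\mathrm{PL}_\theta$ by finitely many strict linear inequalities. If it is nonempty, it is therefore open in $\mathrm{PL}_\theta$. It is stable under adding linear functions, which form a subspace of dimension $n$, so its image in the quotient is open in a space of dimension $|J_\theta|$.

(2) By Proposition~\ref{prop:theta}, the elements of $\mathrm{PL}_\theta$ are the functions $\langle u,\cdot\rangle+\sum_{j\in J_\theta}t_jg_j$ with $u\in V$ and $t\in\mathbb R^{J_\theta}$, and linear functions have no bends. Apply Proposition~\ref{prop:criterion}.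

(3) If the $\theta\vee\gamma_j$ are pairwise distinct, then so are the $\gamma_j$, $j\in J_\theta$, and Proposition~\ref{prop:positive} applies.

Now let $L/\theta$ be congruence uniform, and let $j\in J_\theta$, so that $[j_*]<[j]$. If $[w]<[j]$, then $z=w\wedge j$ satisfies $[z]=[w]$ and $z<j$, so $z\le j_*$ and $[w]\le[j_*]$. Hence $[j]$ is join-irreducible in $L/\theta$ with lower cover $[j_*]$. The map $j\mapsto[j]$ is injective on $J_\theta$. Indeed, let $j\equiv_\theta j'$ with $j,j'\in J_\theta$. Then $j\wedge j'\equiv_\theta j$, and $j\wedge j'<j$ would give $j\wedge j'\le j_*<j$ and so $j_*\equiv_\theta j$ by convexity. Thus $j\wedge j'=j$, and exchanging the roles gives $j\wedge j'=j'$. The congruence $\operatorname{con}([j_*],[j])$ of $L/\theta$ pulls back to the smallest congruence above $\theta$ that identifies $j_*$ and $j$, which is $\theta\vee\gamma_j$. As $L/\theta$ is congruence uniform, distinct join-irreducible classes have distinct congruences, so the $\theta\vee\gamma_j$ are pairwise distinct.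
\end{proof}

\section{One Minkowski summand for each join-irreducible region}\label{sec:summands}

The basis $(g_j)$ serves all congruences, but its members are not convex, and the weights must be chosen with care. In the congruence uniform case one can replace it by a basis of support functions for which all positive weights work. For this we need, for each $j$, a polytope that bends exactly at the edges whose contraction forces the contraction of $j_*\lessdot j$. The remaining edges are the contracted edges of a congruence, by the following lemma. For congruence uniform lattices it is also a consequence of the distributivity of $\operatorname{Con}(L)$ (Funayama--Nakayama), by which join-irreducible congruences are join-prime.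

\begin{lemma}\label{lem:prime}
Let $x\lessdot y$ in a finite lattice. If $\varphi\vee\psi$ identifies $x$ and $y$, then $\varphi$ or $\psi$ does. Consequently there is a largest congruence that does not identify $x$ and $y$.
\end{lemma}

\begin{proof}
The transitive closure of $\varphi\cup\psi$ is a congruence, because joining or meeting a chain of $\varphi$- and $\psi$-related elements with a fixed element gives another such chain; so it equals $\varphi\vee\psi$. Let $x=z_0,z_1,\dots,z_k=y$ be such a chain, and put $z_i'=(z_i\vee x)\wedge y\in\{x,y\}$. Consecutive $z_i'$ are still related by $\varphi$ or $\psi$, and $z_0'=x$, $z_k'=y$, so some step passes from $x$ to $y$. For the last claim take the join of the finitely many congruences that do not identify $x$ and $y$; equality is one of them.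
\end{proof}

\begin{remark}
The hypotheses of Proposition~\ref{prop:positive} and of Theorem~\ref{thm:sd}(3) are equivalent. If $i,j\in J_\theta$ and $\theta\vee\gamma_i=\theta\vee\gamma_j$, then Lemma~\ref{lem:prime} gives $\gamma_j\le\gamma_i$ and $\gamma_i\le\gamma_j$, since $\theta$ lies above neither.
\end{remark}

A fan \emph{refines} another if each of its cones lies in a cone of the other. A polytope $Q$ is, up to translation, the \emph{signed Minkowski combination} $\sum_jc_jP_j$ with real coefficients $c_j$ if $h_Q-\sum_jc_jh_{P_j}$ is linear; equivalently, $Q+\sum_{c_j<0}|c_j|P_j$ is a translate of $\sum_{c_j>0}c_jP_j$.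

\begin{theorem}[``Shard polytopes'']\label{thm:summands}
Let $L=\mathrm{PR}(\mathcal A,B)$ be a congruence uniform lattice. There are polytopes $P_j$, $j\in J$, whose support functions $h_j$ lie in $\mathrm{PL}$ and have positive bend at the edges $e$ with $\operatorname{con}(e)\ge\gamma_j$ and zero bend at all other edges. For every congruence $\theta$:
\begin{enumerate}
\item[(a)] every Minkowski sum $\sum_{j\in J_\theta}s_jP_j$ with all $s_j>0$ has normal fan $\mathcal F_\theta$;
\item[(b)] the functions $h_j$, $j\in J_\theta$, together with a basis of the space of linear functions, form a basis of $\mathrm{PL}_\theta$. So every polytope whose normal fan is refined by $\mathcal F_\theta$ is, up to translation, a unique signed Minkowski combination of the $P_j$, $j\in J_\theta$.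
\end{enumerate}
\end{theorem}

\begin{proof}
Let $\kappa_j$ be the largest congruence with $\kappa_j\not\ge\gamma_j$, given by Lemma~\ref{lem:prime}. An edge $e$ is contracted by $\kappa_j$ if and only if $\operatorname{con}(e)\not\ge\gamma_j$: if $\operatorname{con}(e)\not\ge\gamma_j$, then $\operatorname{con}(e)\le\kappa_j$ by maximality, and $\gamma_j\le\operatorname{con}(e)\le\kappa_j$ is impossible. By Theorem~\ref{thm:main} there is a polytope $P_j$ with normal fan $\mathcal F_{\kappa_j}$, and by Proposition~\ref{prop:criterion} its support function has the stated bends.

Fix $\theta$. If $j\in J_\theta$ and $e$ is contracted by $\theta$, then $\gamma_j\le\operatorname{con}(e)$ would give $\gamma_j\le\theta$; so $b_{h_j}(e)=0$. Hence $h_j\in\mathrm{PL}_\theta$ for all $j\in J_\theta$.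

(a) The support function of the sum is $h=\sum_{j\in J_\theta}s_jh_j\in\mathrm{PL}_\theta$, and all terms have nonnegative bends. If $e$ is not contracted by $\theta$, Lemma~\ref{lem:triangular} gives $i\in J_\theta$ with $\operatorname{con}(e)=\gamma_i$, so $b_h(e)\ge s_ib_{h_i}(e)>0$. By Proposition~\ref{prop:criterion}, $h$ is the support function of a polytope with normal fan $\mathcal F_\theta$, and this polytope is the sum, because a polytope is determined by its support function.

(b) Use the isomorphism $\mathrm{PL}_\theta\to V\oplus\mathbb R^{J_\theta}$ of Proposition~\ref{prop:theta}. It maps the linear functions onto $V\oplus0$, so it suffices to show that the matrix $\bigl(b_{h_j}(i_*\lessdot i)\bigr)_{i,j\in J_\theta}$ is invertible. Its entry in position $(i,j)$ is nonzero only if $\gamma_j\le\gamma_i$, and the diagonal entries are positive. Since the $\gamma_j$ are distinct, ordering $J_\theta$ by a linear extension of the order on the $\gamma_j$ makes the matrix triangular. Finally, if $\mathcal F_\theta$ refines the normal fan of $Q$, then $h_Q$ is linear on each maximal cone of $\mathcal F_\theta$, so $h_Q\in\mathrm{PL}_\theta$, and its expansion in the basis gives the unique coefficients $c_j$.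
\end{proof}

\begin{thebibliography}{9}

\bibitem{CLM}
Caspard, Le Conte de Poly-Barbut, Morvan,
\emph{Cayley lattices of finite Coxeter groups are bounded},
Adv. Appl. Math. \textbf{33} (2004).

\bibitem{facial}
\emph{The Facial Weak Order},
\texttt{https://179987.annawisefintch.tech/\allowbreak slides/\allowbreak 2020\_Copenhagen\_\allowbreak aram\_dermenjian.pdf}

\end{thebibliography}
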